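# Multiplying Dirichlet coefficients by $\phi(\log n)$ in the extended Selberg class

## 1. Finite distance means vertical shift

**Theorem 1.** Let $F,G\in\mathcal S^\sharp$ with $d_F>0$ and $d_G>0$. Then $d(F,G)<\infty$ if and only if $G=cF_\theta$ for some $c\neq0$ and $\theta\in\mathbb R$. In that case $c,\theta$ are unique and $d(F,G)=|\theta|$. If $m_F\ge1$, then $cF_\theta\in\mathcal S^\sharp$ only for $\theta=0$; if $m_F=0$, then $cF_\theta\in\mathcal S^\sharp$ for all $\theta\in\mathbb R$. Hence the set of distances realised in $[F]$ is $\{0\}$ if $m_F\ge1$ and $[0,\infty)$ if $m_F=0$.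

Here $\mathcal S^\sharp$ is the extended Selberg class, $d_F$ is the degree, $m_F$ is the order of the pole of $F$ at $s=1$ (with $m_F=0$ if $F$ is entire), $F_\theta(s)=F(s+i\theta)$, and $[F]$ is the set of $G\in\mathcal S^\sharp$ of positive degree with $d(F,G)<\infty$. The distance $d(F,G)$ measures how wild an entire function $\phi$ must be if multiplying the coefficients of one series by $\phi(\log n)$ is to produce the other. Precise definitions follow in Section 2.

In plain words: take the coefficients $a(n)$ of a function with a Riemann-type functional equation and multiply them by the samples $\phi(\log n)$ of an entire function of exponential type. When can the new series again have such a functional equation? The theorem says: only when $\phi(z)=ce^{-i\theta z}$, that is, when the new series is a constant times a vertical shift of the old one. This proves a conjecture; the source of the problem is "Applications Of A Theorem Of H. Cramér To The Selberg Class".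

In Section 12 we prove a stronger statement (Theorem 2), with multipliers on both sides.

## 2. The class, exponential type, and the distance

Write $s=\sigma+it$.

**Definition (extended Selberg class).** $\mathcal S^\sharp$ is the set of Dirichlet series $F(s)=\sum_{n\ge1}a(n)n^{-s}$, not identically zero, absolutely convergent for $\sigma>1$, such that $(s-1)^mF(s)$ is entire of finite order for some integer $m\ge0$, and
$$\Phi_F(s)=\omega\,\overline{\Phi_F(1-\bar s)},\qquad \Phi_F(s)=Q^s\prod_{j=1}^r\Gamma(\lambda_js+\mu_j)\,F(s),$$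
with $Q>0$, $r\ge0$, $\lambda_j>0$, $\Re\mu_j\ge0$, $|\omega|=1$. The degree is $d_F=2\sum_j\lambda_j$; it is an invariant of $F$.

*Examples.* For $\zeta$: $Q=\pi^{-1/2}$, $r=1$, $\lambda_1=\frac12$, $\mu_1=0$, $\omega=1$, so $d_\zeta=1$ and $m_\zeta=1$. For a primitive character $\chi$ mod $N>1$, $L(s,\chi)$ has $Q=(N/\pi)^{1/2}$, $\lambda_1=\frac12$, $\mu_1=0$ or $\frac12$ according to the parity of $\chi$; it is entire of degree $1$.

**Definition (exponential type).** $E_\alpha$ ($\alpha>0$) is the set of entire functions of order at most $1$ and exponential type at most $\alpha$: those $\phi$ with $|\phi(z)|\ll_\varepsilon e^{(\alpha+\varepsilon)|z|}$ for every $\varepsilon>0$. Put $\mathrm{Exp}=\bigcup_\alpha E_\alpha$.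

For example, $e^{w_0z}$ has type exactly $|w_0|$, and a polynomial lies in every $E_\alpha$. At $z=\log n$ the function $e^{w_0z}$ is $n^{w_0}$.

**Definition (distance).** If $F,G$ have coefficients $a(n),b(n)$, then $d(F,G)$ is the infimum of the $\alpha>0$ for which there is $\phi\in E_\alpha$ with $b(n)=a(n)\phi(\log n)$ for all $n$, or $a(n)=b(n)\phi(\log n)$ for all $n$; it is $+\infty$ if there is no such $\phi$. We write $F\sim G$ if $d(F,G)<\infty$.

*Why degree $0$ is excluded.* Let $F(s)=1+2^{1/2-s}$ and $G(s)=1-2^{1/2-s}$. With $Q=\sqrt2$ and $r=0$ we have $Q^sF(s)=2^{s/2}+2^{(1-s)/2}$ and $Q^sG(s)=2^{s/2}-2^{(1-s)/2}$, so both satisfy the functional equation, with $\omega=1$ and $\omega=-1$, and both lie in $\mathcal S^\sharp$ with degree $0$. The polynomial $\phi(z)=1-2z/\log2$ takes the values $1$ and $-1$ at $\log 1$ and $\log2$, so $b(n)=a(n)\phi(\log n)$ for all $n$ and $d(F,G)=0$. Yet $G=F_\theta$ only when $2^{-i\theta}=-1$, so $\theta\ne0$. The formula $d(F,G)=|\theta|$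 fails, because $a(n)$ lives on too few integers to determine $\phi$.

From now on $F,G\in\mathcal S^\sharp$ have positive degree and coefficients $a(n),b(n)$; we fix one choice of data $Q,\lambda_j,\mu_j,\omega$ for each function, and put $A=\{n:a(n)\ne0\}\neq\emptyset$.

## 3. Which shifts stay in the class

This short section settles the statements about membership of $cF_\theta$.

Suppose $m_F=0$. Then $F_\theta$ is entire of finite order and its series converges absolutely for $\sigma>1$. Put
$$\Phi_\theta(s)=Q^s\prod_j\Gamma(\lambda_js+\mu_j+i\lambda_j\theta)F_\theta(s)=Q^{-i\theta}\Phi_F(s+i\theta).$$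
Since $1-\bar s+i\theta=1-\overline{(s+i\theta)}$, the functional equation of $F$ gives $\overline{\Phi_\theta(1-\bar s)}=Q^{i\theta}\,\overline{\Phi_F(1-\overline{(s+i\theta)})}=Q^{i\theta}\omega^{-1}\Phi_F(s+i\theta)=Q^{2i\theta}\omega^{-1}\Phi_\theta(s)$. So $\Phi_\theta(s)=\omega Q^{-2i\theta}\,\overline{\Phi_\theta(1-\bar s)}$, and $\Re(\mu_j+i\lambda_j\theta)=\Re\mu_j\ge0$. Thus $F_\theta\in\mathcal S^\sharp$, with degree $d_F$. Multiplying by $c\ne0$ replaces $\omega$ by $\omega c/\bar c$, so $cF_\theta\in\mathcal S^\sharp$.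

Suppose $m_F\ge1$ and $\theta\neq0$. Then $F_\theta$ has a pole at $1-i\theta\neq1$, so $cF_\theta\notin\mathcal S^\sharp$.

If $G=cF_\theta$, then $b(n)=a(n)\,ce^{-i\theta\log n}$, so $d(F,G)\le|\theta|<\infty$. To get equality we must know that no other $\phi$ does the job; that is Lemma 6.

## 4. The factor $H_F$ high in the upper half-plane

The functional equation can be written
$$F(s)=H_F(s)\,\overline{F(1-\bar s)},\qquad H_F(s)=\omega Q^{1-2s}\prod_j\frac{\Gamma(\lambda_j(1-s)+\bar\mu_j)}{\Gamma(\lambda_js+\mu_j)}.\tag{1}$$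
Since $\overline{F(1-\bar s)}=\sum\overline{a(n)}\,n^{s-1}$ when $\sigma<0$,
$$F(s)=H_F(s)\sum_n\overline{a(n)}\,n^{s-1}\qquad(\sigma<0).\tag{2}$$
A pole of the numerator of $H_F$ needs $\lambda_j(1-\sigma)+\Re\mu_j\le0$, so $H_F$ is holomorphic for $\sigma<1$. Put
$$d=d_F,\qquad L_F=2\log Q+2\sum_j\lambda_j\log\lambda_j\in\mathbb R,\qquad \eta_F=\sum_j(\lambda_j+\bar\mu_j-\mu_j)=\tfrac d2-2i\sum_j\Im\mu_j,$$
so that $\Re\eta_F=d/2$, and $\Omega_T=\{s:t>T\}$. For $\zeta$ we get $d=1$, $L_\zeta=-\log\pi+\log\frac12=-\log2\pi$, $\eta_\zeta=\frac12$.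

The next lemma collects all we need from Stirling's formula. Part (a) is the size of $H$, part (b) the effect of a bounded shift, part (c) the precise effect of a shift on the imaginary axis, and part (d) says that $H$ is not an exponential.

**Lemma 1.** Let $H=H_F$, $d=d_F>0$. There is $T_0\ge1$ such that $H$ is holomorphic and zero-free on $\Omega_{T_0}$, with an analytic branch of $\log H$ there satisfying:

(a) $\log H(s)=-d\,s\log s+(d+\tfrac{i\pi d}2-L_F)s+\eta_F\log s+O(1)$ uniformly on $\Omega_{T_0}$, with principal $\log s$. On $s=iy$, $y\to\infty$, the $O(1)$ may be replaced by $\mathrm{const}+O(1/y)$.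

(b) If $\rho>0$ and $T\ge T_0+2\rho$, then $\log H(s-w)-\log H(s)=d\,w\log s+O(1)$ uniformly for $s\in\Omega_T$, $|w|\le\rho$. Hence $|H(s-w)/H(s)|\le C|s|^{d\rho}$.

(c) For each $K\ge1$, uniformly for $|w|\le\rho$, as $s=iy$, $y\to\infty$,
$$\frac{H(s-w)}{H(s)}=e^{w(d\log y+L_F)}\Big(\sum_{0\le k<K}p_k(w)(iy)^{-k}+O(y^{-K})\Big)$$
with polynomials $p_k$ and $p_0=1$.

(d) $H'/H$ is not constant on any nonempty open subset of $\Omega_{T_0}$.

*A check by hand.* For $\zeta$ one has $H_\zeta(s)=2^s\pi^{s-1}\sin(\pi s/2)\Gamma(1-s)$, so $H_\zeta(s-1)/H_\zeta(s)=-\frac1{2\pi}\cot(\pi s/2)(1-s)$. At $s=iy$, $\cot(i\pi y/2)=-i\coth(\pi y/2)$, and the quotient is $\frac{1}{2\pi}(y+i)\coth(\pi y/2)$. This is $\frac y{2\pi}(1+O(1/y))$, as (c) predicts with $w=1$, since $e^{\log y-\log 2\pi}=y/2\pi$.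

*Proof.* Zeros and poles of $H$ occur only where $\lambda_j(1-s)+\bar\mu_j$ or $\lambda_js+\mu_j$ is a nonpositive integer, so on the finitely many lines $t=-\Im\mu_j/\lambda_j$. Choose $T_0$ above these lines and so large that $|\lambda_jt+\Im\mu_j|\ge1$ for $t>T_0$ and the expansions below hold. For $t>T_0$ both Gamma arguments are nonreal, and we define $\log H$ from (1) with the branch of $\log\Gamma$ on $\mathbb C\setminus(-\infty,0]$.

(a) Binet's formula reads $\log\Gamma(z)=(z-\frac12)\log z-z+\frac12\log2\pi+r(z)$ on $\mathbb C\setminus(-\infty,0]$, where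
$$|r(z)|\le\frac18\int_0^\infty\frac{dx}{|x+z|^2}\le\frac{\pi}{8|\Im z|}.$$
The second inequality extends the integral to $\mathbb R$. This bound is uniform up to the negative real direction, which we need since $\sigma\to-\infty$ will be used. Write $\lambda,\mu$ for $\lambda_j,\mu_j$. On $\Omega_{T_0}$,
$$\log(\lambda s+\mu)=\log s+\log\lambda+\frac{\mu}{\lambda s}+O(|s|^{-2}).$$
Since $\arg(-s)=\arg s-\pi$ for $t>0$, also
$$\log(-\lambda s+\lambda+\bar\mu)=\log s-i\pi+\log\lambda-\frac{\lambda+\bar\mu}{\lambda s}+O(|s|^{-2}).$$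
In each case the two sides have the same exponential once the $O$-term is written as a logarithm close to $0$, and their imaginary parts differ by less than $2\pi$. Multiplying by $z-\frac12$, the terms with $1/s$ contribute constants plus $O(1/|s|)$. Hence
$$\log\Gamma(\lambda s+\mu)=(\lambda s+\mu-\tfrac12)(\log s+\log\lambda)-\lambda s+O(1),$$
$$\log\Gamma(\lambda(1-s)+\bar\mu)=(-\lambda s+\lambda+\bar\mu-\tfrac12)(\log s-i\pi+\log\lambda)+\lambda s+O(1).$$
Subtract the first from the second. The result is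
$$(-2\lambda s+\lambda+\bar\mu-\mu)\log s+(i\pi\lambda-2\lambda\log\lambda+2\lambda)s+O(1).$$
Sum over $j$ and add $\log\omega+(1-2s)\log Q$; this is (a). On $s=iy$ the remainders $r$ are $O(1/y)$ and the other $O(1)$ terms are constants plus $O(1/y)$.

(b) For $s\in\Omega_T$ and $|w|\le\rho$ we have $s-w\in\Omega_{T_0}$ and $|w/s|\le\frac12$. Then $\log(s-w)=\log s+\log(1-\frac ws)$ with principal branches: both sides have the same exponential, and the imaginary parts lie in $(0,\pi)$ and $(-\frac\pi6,\frac{7\pi}6)$. Hence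
$$(s-w)\log(s-w)-s\log s=-w\log s+(s-w)\log(1-\tfrac ws)=-w\log s+O(1),$$
because $|\log(1-\frac ws)|\ll|w/s|$. Insert this in (a): the linear term changes by $O(1)$ and so does $\eta_F\log s$. This gives the first claim. The second follows from $|w\log s|\le\rho(\log|s|+\pi)$.

(c) Stirling's series is $\log\Gamma(z)=(z-\frac12)\log z-z+\frac12\log2\pi+\sum_{1\le k<K}\delta_kz^{-k}+O(|z|^{-K})$ for $|\arg z|\le\pi-\varepsilon$. Replace $z$ by $z+a$, write $\log(z+a)=\log z+\log(1+a/z)$, and expand $(z+a-\frac12)\log(1+a/z)=a+\cdots$ and $(z+a)^{-k}$ in powers of $1/z$; the constant $a$ cancels against $-(z+a)$. Uniformly for $a$ in compact sets,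
$$\log\Gamma(z+a)=(z+a-\tfrac12)\log z-z+\tfrac12\log2\pi+\sum_{1\le k<K}q_k(a)z^{-k}+O(|z|^{-K})$$
with polynomials $q_k$. Use this with $z=-\lambda_js$, $a=\lambda_j+\bar\mu_j+\lambda_jw$ for the numerator of $H(s-w)$, and with $z=\lambda_js$, $a=\mu_j-\lambda_jw$ for the denominator, and subtract the case $w=0$. On $s=iy$ the $j$-th pair contributes $\lambda_jw(\log s-i\pi+\log\lambda_j)+\lambda_jw(\log s+\log\lambda_j)$ at leading order, and $Q^{1-2s}$ contributes $2w\log Q$. In total
$$\log\frac{H(s-w)}{H(s)}=w\big(d\log s+L_F-\tfrac{i\pi d}2\big)+\sum_{1\le k<K}r_k(w)s^{-k}+O(|s|^{-K})$$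
with polynomials $r_k$. Since $d\log(iy)-\frac{i\pi d}2=d\log y$, exponentiating gives (c).

(d) Otherwise $H'/H$ is constant on the connected set $\Omega_{T_0}$, so $\log H$ is a polynomial of degree at most $1$ there. But (a) gives $|\log H(iy)|\sim dy\log y$. $\square$

## 5. Borel transforms and the twisted functional equation

If $\phi(z)=\sum_jc_je^{w_jz}$ is a finite sum, then $\sum a(n)\phi(\log n)n^{-s}=\sum_jc_jF(s-w_j)$, and we can apply (2) to each term. The Borel transform writes every $\phi\in\mathrm{Exp}$ as a superposition of exponentials over a circle, so the same computation works in general.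

**Definition (Borel transform).** For $\phi(z)=\sum c_kz^k/k!\in E_\alpha$ put $B_\phi(w)=\sum_{k\ge0}c_kw^{-k-1}$.

By Cauchy's estimate on $|z|=k/(\alpha+\varepsilon)$, $|c_k|\ll_\varepsilon k!\,e^kk^{-k}(\alpha+\varepsilon)^k$, and $k!\,e^kk^{-k}\ll\sqrt k$ for $k\ge1$. So $B_\phi$ is holomorphic for $|w|>\alpha$ and vanishes at $\infty$. Integrating termwise, for $\rho>\alpha$ and any polynomial $p$,
$$\phi(z)=\frac1{2\pi i}\oint_{|w|=\rho}e^{zw}B_\phi(w)\,dw,\qquad p(\tfrac d{dz})\phi(z)=\frac1{2\pi i}\oint_{|w|=\rho} e^{zw}p(w)B_\phi(w)\,dw.\tag{3}$$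
In particular $B_\phi\equiv0$ only if $\phi\equiv0$. Examples: $e^{w_0z}$ has $B=1/(w-w_0)$, and $\phi(z)=z$ has $B=w^{-2}$.

For $H=H_F$ define the *twisted factor*
$$W_{H,\phi}(s,u)=\frac1{2\pi i}\oint_{|w|=\rho}H(s-w)e^{-uw}B_\phi(w)\,dw\tag{4}$$
whenever $H(s-\cdot)$ is holomorphic on a neighbourhood of $|w|\le\rho$; by Cauchy's theorem, shrinking $\rho$ within $\rho>\alpha$ does not change it. For fixed $s$ it is entire of exponential type in $u$. For $\phi=e^{w_0z}$ it is $H(s-w_0)e^{-uw_0}$; for $\phi=z$ it is the residue of $H(s-w)e^{-uw}w^{-2}$ at $0$, namely $-H'(s)-uH(s)$. Integrating Lemma 1(b), for $\phi\in E_\alpha$, $\alpha<\rho$, $T\ge T_0+2\rho$,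
$$\Big|\frac{W_{H,\phi}(s,u)}{H(s)}\Big|\le C'|s|^{d\rho}e^{\rho|u|}\qquad(s\in\Omega_T,\ u\in\mathbb R).\tag{5}$$

**Lemma 2.** Let $\phi\in E_\alpha$, $\rho>\alpha$. The series $\sum a(n)\phi(\log n)n^{-s}$ converges absolutely for $\sigma>1+\rho$ and continues holomorphically to $|s-1|>\rho$. For $\sigma<-\rho$ its continuation equals $\sum_n\overline{a(n)}\,n^{s-1}W_{H_F,\phi}(s,\log n)$, absolutely convergent.

*Proof.* We have $\phi(\log n)\ll n^\rho$, which gives the convergence. By (3) and termwise integration the series equals $\frac1{2\pi i}\oint_{|w|=\rho}F(s-w)B_\phi(w)\,dw$ for $\sigma>1+\rho$. If $|s-1|>\rho$, then $s-w\ne1$ for $|w|=\rho$, so this integral is holomorphic on the connected set $|s-1|>\rho$. If $\sigma<-\rho$, then $\Re(s-w)<0$; insert (2) in the form $F(s-w)=H_F(s-w)\sum\overline{a(n)}\,n^{s-w-1}$ and integrate termwise, which is allowed since $\sum|a(n)|n^{\sigma-1+\rho}<\infty$. $\square$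

So the multiplier $\phi(\log n)$ on the right becomes the multiplier $W_{H,\phi}(s,\log n)$ on the left, which depends on $s$.

## 6. Separating frequencies by decay as $\sigma\to-\infty$

On the left we will meet sums $\sum f_\nu(s)\nu^s$ with coefficients that vary slowly with $s$. We want to conclude that each $f_\nu$ vanishes, as for ordinary Dirichlet series. First, a function of polynomial growth on a half-plane cannot decay exponentially along one half of a horizontal line. The growth condition on the whole half-plane matters: $e^s$ decays as $\sigma\to-\infty$, but is not of polynomial growth as $\sigma\to+\infty$.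

**Lemma 3.** Let $T\ge1$, let $f$ be analytic on $\Omega_T$ with $|f(s)|\le C|s|^a$, and suppose that for some $T_1>T$ and $\delta>0$ we have $f(\sigma+iT_1)=O(e^{-\delta|\sigma|})$ as $\sigma\to-\infty$. Then $f\equiv0$.

*Proof.* Take an integer $k\ge\max(a,0)$ and $g(s)=f(s+iT_1)(s+i)^{-k}$. For $\Im s\ge0$ we have $1\le|s+iT_1|\le T_1|s+i|$, so $g$ is bounded there; it is analytic on $\Im s>0$ and continuous on $\Im s\ge0$. Suppose $g\not\equiv0$. Dividing by a power of $\frac{s-i}{s+i}$, which has modulus $1$ on $\mathbb R$, we may assume $g(i)\neq0$; $g$ stays bounded and continuous.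

For $\varepsilon>0$ the function $v=\log\max(|g|,\varepsilon)$ is bounded, continuous on the closed half-plane and subharmonic inside. It is majorised by the Poisson integral $P$ of its boundary values: for each $\tau>0$ the function $v-P-\tau\log|s+i|$ is subharmonic, has boundary values $\le0$, and tends to $-\infty$ at infinity, hence is $\le0$; let $\tau\to0$. At $s=i$ this says
$$\log|g(i)|\le\frac1\pi\int_{\mathbb R}\log\max(|g(x)|,\varepsilon)\frac{dx}{1+x^2}.$$
Let $\varepsilon\to0$; the integrands decrease and are bounded above by a constant multiple of $(1+x^2)^{-1}$, so by monotone convergence $-\infty<\log|g(i)|\le\frac1\pi\int\log|g(x)|\frac{dx}{1+x^2}$. But $\log|g|$ is bounded above on $\mathbb R$ and $\log|g(x)|\le-\delta|x|+O(1)$ as $x\to-\infty$, so the integral is $-\infty$, a contradiction. $\square$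

**Lemma 4.** Let $\Lambda=\{\nu_1<\nu_2<\dots\}\subset(0,\infty)$ be finite or tend to $\infty$. Let $T\ge1$, let $f_\nu$ $(\nu\in\Lambda)$ be analytic on $\Omega_T$ with $|f_\nu(s)|\le C_\nu|s|^a$ and $\sum C_\nu\nu^{-\sigma_0}<\infty$, where $\sigma_0>0$. Put $S(s)=\sum_\nu f_\nu(s)\nu^s$ for $s\in\Omega_T$, $\sigma<-\sigma_0$. If for some $T_1>T$ and every $M>0$ we have $S(\sigma+iT_1)=O_M(e^{-M|\sigma|})$ as $\sigma\to-\infty$, then all $f_\nu\equiv0$.

*Proof.* Induct: suppose $f_{\nu_i}\equiv0$ for $i<k$. On $t=T_1$, $\sigma<-\sigma_0$, for $i>k$ we have $\nu_i^\sigma=\nu_i^{-\sigma_0}\nu_i^{\sigma+\sigma_0}\le\nu_i^{-\sigma_0}\nu_{k+1}^{\sigma+\sigma_0}$. So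
$$|f_{\nu_k}(s)|\le\nu_k^{|\sigma|}|S(s)|+O\big(|s|^a(\nu_{k+1}/\nu_k)^{-|\sigma|}\big),$$
the last term being absent if $\nu_k=\max\Lambda$. With $M>|\log\nu_k|+1$, this is exponentially small as $\sigma\to-\infty$, so $f_{\nu_k}\equiv0$ by Lemma 3. $\square$

## 7. On the imaginary axis the twisted factor reflects $\phi$

By Lemma 1(c), $H(iy-w)/H(iy)\approx e^{w(d\log y+L_F)}$. Put this in (4) and use (3): $W_{H,\phi}(iy,u)/H(iy)$ should be close to $\phi(d\log y+L_F-u)$. The lemma makes this precise; the error is measured against the growth of $\phi$ on the positive axis. We use the Phragmén–Lindelöf theorem: a function analytic in a sector of opening $\pi/\beta$, continuous on its closure, bounded on the two rays, and of growth $e^{O(|z|^\gamma)}$ with $\gamma<\beta$, is bounded in the sector.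

**Lemma 5.** Let $0\not\equiv\phi\in\mathrm{Exp}$ and $h=\limsup_{x\to+\infty}x^{-1}\log|\phi(x)|$. Then $h$ is finite. Let $H=H_F$, $d=d_F>0$. For real $u$ and $\varepsilon>0$, with $x=d\log y\to+\infty$,
$$\frac{W_{H,\phi}(iy,u)}{H(iy)}=\phi(x+L_F-u)+O\big(e^{(h-\frac1d+\varepsilon)x}\big).\tag{6}$$
In particular, if for some real $u_0$ we have $W_{H,\phi}(s,u_0)=0$ for all $s\in\Omega_T$, then $\phi\equiv0$.

*Proof.* Let $\phi\in E_\alpha$, $\rho>\alpha$, so $|\phi(z)|\le Ce^{\rho|z|}$ and $h\le\alpha<\rho$.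

**A bound off the axis.** If $N\in\mathbb R$ and $|\phi(x)|\ll e^{-Nx}$ for $x\ge0$, then $\phi(z)e^{(N+i\rho)z}$ is bounded on the rays $\arg z=0$ and $\arg z=\frac\pi2$ (at $z=iy$ the exponential has modulus $e^{-\rho y}$). It has order at most $1$, and the opening is $\frac\pi2$, so it is bounded in between. With the same argument below the axis,
$$|\phi(z)|\ll_Ne^{-N\Re z+\rho|\Im z|}\qquad(\Re z\ge0).\tag{7}$$

**Why $h>-\infty$.** Suppose $h=-\infty$. Then (7) holds for every $N$, so on each ray with $|\arg z|<\frac\pi2$, $\phi$ decays faster than $e^{-N'|z|}$ for every $N'$. Applying this to $\phi(e^{i\tau}z)$, such decay on one ray implies it on every ray at an angle less than $\frac\pi2$ from it; iterating, it holds on all rays. In particular $\phi$ is bounded on $\arg z=0,\pm\frac{2\pi}3$. By Phragmén–Lindelöf in the three sectors of opening $\frac{2\pi}3<\pi$, $\phi$ is bounded, hence constant; it tends to $0$, so $\phi\equiv0$, a contradiction.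

**Proof of (6).** Apply (7) with $-N=h+\varepsilon$: $|\phi(z)|\ll e^{(h+\varepsilon)\Re z}$ for $|\Im z|\le1$, $\Re z\ge0$. By Cauchy's estimates $\phi^{(j)}(x)\ll_je^{(h+\varepsilon)x}$ as $x\to+\infty$. Insert Lemma 1(c) in (4) and use (3):
$$\frac{W_{H,\phi}(iy,u)}{H(iy)}=\sum_{0\le k<K}(iy)^{-k}\big(p_k(\tfrac d{dz})\phi\big)(x+L_F-u)+O(y^{-K}e^{\rho x}),\qquad y=e^{x/d}.$$
The term $k=0$ is $\phi(x+L_F-u)$. The terms $1\le k<K$ are $O(e^{(h+\varepsilon-\frac1d)x})$. Taking $K\ge d(\rho-h)+1$, the last error is $O(e^{(h-\frac1d)x})$.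

**The last claim.** If $\phi\not\equiv0$, then (6) with $u=u_0$ and $\varepsilon<\frac1d$ would give $\limsup x^{-1}\log|\phi(x)|\le h-\frac1d+\varepsilon<h$. $\square$

## 8. The multiplier is determined by the coefficients

For $F=\zeta$ it is easy to see that $\phi$ is determined by its values $\phi(\log n)$: a nonzero function of exponential type has $O(r)$ zeros in $|z|\le r$ (Jensen's formula), but about $e^r$ of the numbers $\log n$ lie there. For general $F$ we know about $A$ only that it is nonempty, so we use the functional equation instead.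

**Lemma 6 (uniqueness).** If $\psi\in\mathrm{Exp}$ and $a(n)\psi(\log n)=0$ for all $n$, then $\psi\equiv0$.

*Proof.* Let $\psi\in E_\alpha$, $\rho>\alpha$, $H=H_F$. The series in Lemma 2 is identically $0$, so $\sum_n\overline{a(n)}\,n^{s-1}W_{H,\psi}(s,\log n)=0$ for $\sigma<-\rho$. On $\Omega_T$ with $T\ge T_0+2\rho$, divide by $H(s)$ and apply Lemma 4 with $\Lambda=\mathbb N$, $S=0$, $f_n(s)=\overline{a(n)}\,n^{-1}W_{H,\psi}(s,\log n)/H(s)$ and $\sigma_0=\rho+1$. By (5) we may take $C_n\ll|a(n)|n^{\rho-1}$, and $\sum C_nn^{-\sigma_0}\ll\sum|a(n)|n^{-2}<\infty$. Thus $W_{H,\psi}(s,\log n)\equiv0$ on $\Omega_T$ for any $n\in A\neq\emptyset$, and $\psi\equiv0$ by Lemma 5. $\square$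

As a by-product $A$ is infinite: otherwise the nonzero polynomial $\prod_{n\in A}(z-\log n)$ would contradict Lemma 6.

**The exact distance.** Let $G=cF_\theta\in\mathcal S^\sharp$, $d_G>0$. If $b(n)=a(n)\phi(\log n)$ for all $n$ with $\phi\in\mathrm{Exp}$, then $a(n)\big(\phi(\log n)-ce^{-i\theta\log n}\big)=0$ for all $n$, so $\phi(z)=ce^{-i\theta z}$ by Lemma 6 for $F$. If $a(n)=b(n)\phi(\log n)$ for all $n$, then likewise $\phi(z)=c^{-1}e^{i\theta z}$ by Lemma 6 for $G$. Both have exponential type exactly $|\theta|$, so $d(F,G)=|\theta|$. If also $G=c'F_{\theta'}$, then $ce^{-i\theta z}=c'e^{-i\theta'z}$, so $c'=c$ and $\theta'=\theta$.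

With Section 3, all of Theorem 1 is proved except that $d(F,G)<\infty$ implies $G=cF_\theta$.

## 9. Equal degrees, and one identity for each coefficient

Let $d(F,G)<\infty$. The claim is symmetric in $F$ and $G$ (if $F=c'G_{\theta'}$, then $G=c'^{-1}F_{-\theta'}$), so assume $b(n)=a(n)\phi(\log n)$ for all $n$, with $\phi\in E_\alpha$. Since $G\not\equiv0$, $\phi\not\equiv0$. Fix $\rho>\alpha$. Write $B=B_\phi$, $H=H_F$, $W=W_{H,\phi}$, $R=H_G/H$, and take $T\ge T_0+2\rho$ with $T_0$ valid for both $F$ and $G$.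

The series $\sum a(n)\phi(\log n)n^{-s}$ is $G(s)$, and $G$ is holomorphic off $s=1$. So for $\sigma<-\rho$ we can compute $G$ by Lemma 2, and also by (2) for $G$. Dividing by $H(s)$,
$$\sum_n\overline{a(n)}\,n^{s-1}\frac{W(s,\log n)}{H(s)}=R(s)\sum_n\overline{b(n)}\,n^{s-1}\qquad(\sigma<-\rho,\ t>T).\tag{8}$$

**Step 1: $d_F=d_G$.** The purpose is to remove the super-exponential factor from $R$. On $t=T_1>T$ as $\sigma\to-\infty$, $\Re(s\log s)=-|\sigma|\log|\sigma|+O(1)$, so by Lemma 1(a)
$$\log|R(\sigma+iT_1)|=(d_G-d_F)|\sigma|\log|\sigma|+O(|\sigma|).$$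
Suppose $d_G<d_F$. The sum on the right of (8) is bounded for $\sigma\le-1$, so the right side is $O_M(e^{-M|\sigma|})$ on this line for every $M$. Lemma 4, with $f_n$, $C_n$, $\sigma_0$ as in Lemma 6 and $\psi=\phi$, gives $W(s,\log n)\equiv0$ on $\Omega_T$ for $n\in A$, hence $\phi\equiv0$ by Lemma 5, a contradiction.

Suppose $d_G>d_F$. By (5) the left side of (8) is $O(|s|^{d_F\rho}\sum|a(n)|n^{-2})$ for $t=T_1$, $\sigma\le-\rho-1$. Dividing (8) by $R$, $\sum\overline{b(n)}\,n^{s-1}=O_M(e^{-M|\sigma|})$ on $t=T_1$. Lemma 4 with $f_n=\overline{b(n)}/n$ gives $b\equiv0$, a contradiction. Put $d=d_F=d_G$.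

**Step 2: separation of coefficients.** The purpose is to turn (8) into one identity for each $n\in A$. Let
$$q=e^{L_F-L_G}>0,\qquad R(s)=q^sR_0(s),\qquad \kappa=\eta_G-\eta_F.$$
By Lemma 1(a), $\log R_0(s)=\kappa\log s+O(1)$, and $\kappa\in i\mathbb R$ because both $\eta$'s have real part $d/2$. So $|\Re(\kappa\log s)|=|\kappa|\arg s$ is bounded, and $R_0$ is bounded and zero-free on $\Omega_T$. Now (8) reads
$$\sum_n\frac{\overline{a(n)}}n\,\frac{W(s,\log n)}{H(s)}\,n^s-\sum_n\frac{\overline{b(n)}}n\,R_0(s)\,(qn)^s=0 .$$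
Apply Lemma 4 with $\Lambda=\mathbb N\cup q\mathbb N$, terms of equal frequency combined, $S=0$, $\sigma_0=\rho+1$. The bound (5) and the boundedness of $R_0$ give the hypotheses. The coefficient of the frequency $n\in A$ must vanish:
$$\frac{W(s,\log n)}{H(s)}=\gamma_nR_0(s)\qquad(s\in\Omega_T,\ n\in A),\tag{9}$$
where $\gamma_n=q\,\overline{b(n/q)}/\overline{a(n)}$ if $n/q\in\mathbb N$ and $\gamma_n=0$ otherwise. What matters is that $\gamma_n$ does not depend on $s$.

*Example: $\phi(z)=z$.* Here $G=-F'$ and $W(s,u)=-H'(s)-uH(s)$, so (9) would say $-\frac{H'}H(s)-\log n=\gamma_nR_0(s)$. The right side is bounded on $\Omega_T$. If $H'/H$ were bounded on $s=iy$, then $|\log H(iy)|=O(y)$, against Lemma 1(a). So $-F'\notin\mathcal S^\sharp$ as a function of positive degree.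

## 10. How far the leading asymptotics go

The natural next move is to put $s=iy$ in (9) and read off $\phi$ from (6). By Lemma 1(a), $R_0(iy)=C_0y^\kappa(1+O(1/y))$ with $C_0\ne0$. With $x=d\log y$ and $n\in A$,
$$\phi(x+L_F-\log n)=\gamma_nC_0e^{\kappa x/d}+O(e^{-x/d})+O\big(e^{(h-\frac1d+\varepsilon)x}\big).$$
By (9) and Lemma 5, $\gamma_n\ne0$. Let $\varepsilon<\frac1d$; recall $|e^{\kappa x/d}|=1$. If $h>0$, the right side grows at exponential rate at most $\max(0,h-\frac1d+\varepsilon)<h$, a contradiction. If $h<0$, the left side and both errors tend to $0$ but the main term does not, a contradiction. So $h=0$, and for some $c'\neq0$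
$$\phi(x)=c'e^{\kappa x/d}+O\big(e^{(-\frac1d+\varepsilon)x}\big)\qquad(x\to+\infty).\tag{10}$$
The expected exponential has appeared, with purely imaginary exponent. But (10) is only asymptotic, and here the approach stops: (10) holds with $c'=1$, $\kappa=0$ for
$$\phi(z)=1+e^{-z/d},\qquad b(n)=a(n)(1+n^{-1/d}),\qquad G(s)=F(s)+F(s+\tfrac1d).$$
The unwanted term $e^{-x/d}$ is as small as the error made in passing from $W/H$ to $\phi$.

The exact identity (9) does exclude this $\phi$. Here $W(s,u)=H(s)+e^{u/d}H(s+\frac1d)$, and (9) says $1+n^{1/d}H(s+\frac1d)/H(s)=\gamma_nR_0(s)$ for $n\in A$. By Lemma 1(c), $H(iy+\frac1d)/H(iy)=O(1/y)$. So $\gamma_nC_0y^\kappa\to1$, which forces $\kappa=0$ and $\gamma_n=1/C_0$ for every $n\in A$. Take $n\ne m$ in $A$ and subtract: $(n^{1/d}-m^{1/d})H(s+\frac1d)/H(s)=0$, although $H$ is zero-free on $\Omega_T$. What helped was to compare different $n$ *exactly in $s$*. In (9), after division by $R_0$, the right side does not depend on $s$ at all, for every $n\in A$;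 and Lemma 6 says that $\{\log n:n\in A\}$ is a uniqueness set for $\mathrm{Exp}$. So we can replace $\log n$ by a free complex variable $u$, and then speak about $B$ instead of $\phi$.

## 11. The Borel transform has a single simple pole

**Step 3: freeing $u$.** The purpose is to extend (9) from $u=\log n$ to all $u$. As $HR_0=q^{-s}H_G$, (9) says $q^sW(s,\log n)/H_G(s)=\gamma_n$. So for $s,s'\in\Omega_T$ the function
$$u\mapsto\frac{q^sW(s,u)}{H_G(s)}-\frac{q^{s'}W(s',u)}{H_G(s')}$$
is in $\mathrm{Exp}$ and vanishes at $\log n$ for all $n\in A$. By Lemma 6 it vanishes identically.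

**Step 4: determination of $\phi$.** The purpose is to show $B(w)=c/(w-w_0)$. Put
$$M(s,w)=\frac{q^sH(s-w)}{H_G(s)},\qquad D_{s,s'}(w)=M(s,w)-M(s',w)\qquad(s,s'\in\Omega_T).$$
Since $T\ge T_0+2\rho$, these are holomorphic for $|w|<2\rho$, and $M$ is zero-free there. By (4), Step 3 says
$$\oint_{|w|=\rho}D_{s,s'}(w)B(w)e^{-uw}\,dw=0\quad\text{for all }u\in\mathbb C.\tag{11}$$
Differentiate $k$ times in $u$ at $u=0$: $\oint_{|w|=\rho}w^kD_{s,s'}B\,dw=0$ for all $k\ge0$. Up to the factor $2\pi i$ this is the coefficient of $w^{-k-1}$ in the Laurent series of $D_{s,s'}B$ in $\alpha<|w|<2\rho$. So there are no negative powers, and $D_{s,s'}B$ extends holomorphically to $|w|<2\rho$.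

*$B$ is rational.* Some $D_{s,s'}\not\equiv0$: otherwise $\partial_w\log M(s,w)|_{w=0}=-(H'/H)(s)$ would be constant on $\Omega_T$, contradicting Lemma 1(d). For such $s,s'$, dividing by $D_{s,s'}$ shows that $B$ extends meromorphically to $|w|<2\rho$, hence to $\mathbb C$. Its poles lie in $|w|\le\alpha$, so they are finitely many. Since $B$ is holomorphic at $\infty$ with $B(\infty)=0$, $B$ is a rational function. It is nonzero because $\phi\not\equiv0$; being nonzero and vanishing at $\infty$, it has a pole.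

*What a pole implies.* For **all** $s,s'\in\Omega_T$, $D_{s,s'}B$ is holomorphic in $|w|<2\rho$. So $D_{s,s'}$ vanishes at each pole of $B$, at least to the order of that pole. That is, at a pole $w_1$ the nonzero number $M(s,w_1)$ does not depend on $s$; and if the order is at least $2$, neither does $\partial_wM(s,w_1)$.

*$B$ has only one pole.* Let $w_1\ne w_2$ be poles. Then $H(s-w_1)/H(s-w_2)=M(s,w_1)/M(s,w_2)$ is constant on $\Omega_T$. By continuity $\log H(s-w_1)-\log H(s-w_2)$, which takes values in a translate of $2\pi i\mathbb Z$, is constant too. By Lemma 1(b) it equals $d(w_1-w_2)\log s+O(1)$, which is unbounded on $s=iy$. Contradiction.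

*The pole is simple.* If $w_1$ is a pole of order at least $2$, then $-(H'/H)(s-w_1)=\partial_wM(s,w_1)/M(s,w_1)$ is constant for $s\in\Omega_T$. Since $|w_1|\le\alpha<\rho$, the set $\Omega_T-w_1$ lies in $\Omega_{T_0}$, and this contradicts Lemma 1(d).

So $B(w)=c/(w-w_0)$ with $c\neq0$. By (3), $\phi(z)=ce^{w_0z}$, so $b(n)=c\,a(n)n^{w_0}$ and $G(s)=cF(s-w_0)$.

**Step 5: $\Re w_0=0$.** The purpose is to show that the shift is vertical. From $D_{s,s'}(w_0)=0$ for all $s,s'$ we get, with some $C\neq0$,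
$$H(s-w_0)=C\,q^{-s}H_G(s)=C\,H(s)R_0(s)\qquad(s\in\Omega_T).$$
By Lemma 1(b) and Step 2, the logarithms of the two sides are $\log H(s)+dw_0\log s+O(1)$ and $\log H(s)+\kappa\log s+O(1)$, and by continuity they differ by a constant. Let $s=iy$, $y\to\infty$: $dw_0=\kappa=\eta_G-\eta_F\in i\mathbb R$. Write $w_0=-i\theta$ with $\theta\in\mathbb R$; then $G(s)=cF(s+i\theta)=cF_\theta(s)$.

This proves "only if". With Sections 3 and 8, $[F]=\{cF_\theta:c\ne0\}$ with $\theta=0$ if $m_F\ge1$ and $\theta$ ranging over $\mathbb R$ if $m_F=0$, and the distances are $|\theta|$. Theorem 1 is proved. $\blacksquare$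

## 12. Multipliers on both sides

The relation $\sim$ is not visibly transitive. If one sequence is a multiple of both $a(n)$ and $b(n)$, we only get a relation $a(n)\phi_2(\log n)=b(n)\phi_1(\log n)$, where both sides may vanish for some $n$. The following theorem covers this situation.

**Theorem 2.** Let $F,G\in\mathcal S^\sharp$ have positive degree, and let $\phi_1,\phi_2\in\mathrm{Exp}$, not both $\equiv0$, satisfy $a(n)\phi_2(\log n)=b(n)\phi_1(\log n)$ for all $n$. Then $G=cF_\theta$ with $c\ne0$, $\theta\in\mathbb R$, and $\phi_2(z)=ce^{-i\theta z}\phi_1(z)$.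

*Proof.* If $\phi_1\equiv0$, then $a(n)\phi_2(\log n)=0$ for all $n$, so $\phi_2\equiv0$ by Lemma 6, which is excluded. Similarly, by Lemma 6 for $G$, $\phi_2\not\equiv0$. Let $\phi_1,\phi_2\in E_\alpha$, $\rho>\alpha$, $B_i=B_{\phi_i}$, $R=H_G/H_F$, $T\ge T_0+2\rho$ with $T_0$ valid for $F$ and $G$, and
$$X_2(s,u)=\frac{W_{H_F,\phi_2}(s,u)}{H_F(s)},\qquad X_1(s,u)=\frac{W_{H_G,\phi_1}(s,u)}{H_G(s)}.$$
Apply Lemma 2 to both sides of $\sum a(n)\phi_2(\log n)n^{-s}=\sum b(n)\phi_1(\log n)n^{-s}$ and divide by $H_F$: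
$$\sum_n\overline{a(n)}\,n^{s-1}X_2(s,\log n)=R(s)\sum_n\overline{b(n)}\,n^{s-1}X_1(s,\log n)\qquad(\sigma<-\rho,\ t>T).$$

**Step 1: degrees.** By (5) both sums are bounded by a power of $|s|$ on $t=T_1>T$, $\sigma\le-\rho-1$. If $d_G<d_F$, the right side is $O_M(e^{-M|\sigma|})$ there for every $M$, and Lemma 4 gives $X_2(s,\log n)\equiv0$ for $n\in A$, so $\phi_2\equiv0$ by Lemma 5. If $d_G>d_F$, divide by $R$; then $X_1(s,\log n)\equiv0$ whenever $b(n)\ne0$, so $\phi_1\equiv0$. Both are excluded, so $d_F=d_G=d$. Write $R=q^sR_0$, $q=e^{L_F-L_G}$, $\kappa=\eta_G-\eta_F\in i\mathbb R$; as before $R_0$ is bounded and zero-free on $\Omega_T$.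

**Step 2: separation.** The purpose is an identity for each $n\in A$, as in (9). Write $b(\xi)=0$ if $\xi\notin\mathbb N$. The frequencies are $n$ and $qn$, so Lemma 4 with $\Lambda=\mathbb N\cup q\mathbb N$, $S=0$, $\sigma_0=\rho+1$ gives for $n\in A$
$$\overline{a(n)}\,X_2(s,\log n)=q\,\overline{b(n/q)}\,R_0(s)X_1(s,\log n-\log q)\qquad(s\in\Omega_T).$$
The left side is $\not\equiv0$ by Lemma 5, so $b(n/q)\ne0$ and
$$X_2(s,\log n)=g_nR_0(s)X_1(s,\log n-\log q),\qquad g_n\ne0\qquad(n\in A).\tag{12}$$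

**Step 3: the shape of $g_n$.** In Theorem 1 the right side of (9) was constant after division by $R_0$. Now it still depends on $n$ through $X_1$ and $g_n$, and to use Lemma 6 we must know $g_n$ as a function of $\log n$. The leading asymptotics give exactly this. By Lemma 1(a), $R_0(iy)=C_0y^\kappa(1+O(1/y))$, $C_0\neq0$. Let $h_1,h_2$ be the numbers $h$ of Lemma 5 for $\phi_1,\phi_2$. Apply (6) to both sides of (12); since $L_G+\log q=L_F$, both $\phi_2$ and $\phi_1$ are evaluated at $x+L_F-\log n$. Replace $x+L_F-\log n$ by $x$: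
$$\phi_2(x)=g_n'e^{\kappa x/d}\phi_1(x)+O\big(e^{(\max(h_1,h_2)-\frac1d+\varepsilon)x}\big),\qquad g_n'=g_nC_0e^{\kappa(\log n-L_F)/d}\ne0,$$
as $x\to+\infty$; the factor $1+O(1/y)$ goes into the error because $\phi_1(x)\ll e^{(h_1+\varepsilon)x}$. Take $\varepsilon<\frac1d$. Since $|e^{\kappa x/d}|=1$ and $g'_n\neq0$, $h_1<h_2$ would make the right side of smaller exponential rate than $h_2$, and $h_2<h_1$ is impossible in the same way after solving for $\phi_1$. So $h_1=h_2=h$. Subtracting the relations for $n,m\in A$,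
$$(g_n'-g_m')\phi_1(x)=O\big(e^{(h-\frac1d+\varepsilon)x}\big),$$
so $g_n'=g_m'$. Hence $g_n=C_1n^\beta$ for $n\in A$, with $C_1\neq0$ and $\beta=-\kappa/d=i\theta$, $\theta\in\mathbb R$.

**Step 4: freeing $u$.** For fixed $s\in\Omega_T$, the functions $X_2(s,u)$ and $C_1e^{\beta u}R_0(s)X_1(s,u-\log q)$ lie in $\mathrm{Exp}$ in $u$ and agree at $u=\log n$, $n\in A$. By Lemma 6 they are equal. Multiply by $H_F$ and use $H_FR_0=q^{-s}H_G$:
$$W_{H_F,\phi_2}(s,u)=C_1e^{\beta u}q^{-s}\,W_{H_G,\phi_1}(s,u-\log q)\qquad(s\in\Omega_T,\ u\in\mathbb C).$$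

**Step 5: comparing Borel transforms.** The purpose is $\phi_2=ce^{-i\theta z}\phi_1$. The right side is
$$\frac{C_1}{2\pi i}\oint_{|w|=\rho} q^{-(s-w)}H_G(s-w)e^{-u(w-\beta)}B_1(w)\,dw.$$
Substitute $w\to w+\beta$, and put $\rho_1=\rho+|\beta|$, $\widetilde H(s)=C_1q^{-(s-\beta)}H_G(s-\beta)$, $\widetilde B_1(w)=B_1(w+\beta)$. Enlarge $T$ so that $T\ge T_0+2\rho_1+|\beta|$; then $H_F(s-w)$ and $\widetilde H(s-w)$ are holomorphic and zero-free for $s\in\Omega_T$, $|w|<2\rho_1$. Both $B_2$ and $\widetilde B_1$ are holomorphic for $|w|>\alpha+|\beta|$, and the contour $|w+\beta|=\rho$ can be moved to $|w|=\rho_1$ within $|w+\beta|>\alpha$. So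
$$\oint_{|w|=\rho_1}\big[H_F(s-w)B_2(w)-\widetilde H(s-w)\widetilde B_1(w)\big]e^{-uw}\,dw=0\quad\text{for all }u .$$
As with (11), the bracket extends holomorphically to $|w|<2\rho_1$. Divide by the zero-free $H_F(s-w)$: with $r=\widetilde H/H_F$, holomorphic and zero-free on $\Omega_{T_0+|\beta|}$,
$$B_2(w)-r(s-w)\widetilde B_1(w)\tag{13}$$
extends holomorphically to $|w|<2\rho_1$. Subtracting for $s$ and $s'$, so does $[r(s-w)-r(s'-w)]\widetilde B_1(w)$, for all $s,s'\in\Omega_T$.

Suppose $r$ is not constant. Then $r(s)\neq r(s')$ for some $s,s'\in\Omega_T$, so $r(s-w)-r(s'-w)\not\equiv0$ in $w$. As in Section 11, $\widetilde B_1$ is rational, nonzero and vanishes at $\infty$, so it has a pole $w_1$, with $|w_1|\le\alpha+|\beta|$. Then $r(s-w_1)=r(s'-w_1)$ for all $s,s'\in\Omega_T$, so $r$ is constant, a contradiction. Hence $r\equiv c\ne0$. Now by (13) $B_2-c\widetilde B_1$ extends to an entire function vanishing at $\infty$, so it is $0$. Since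
$$\frac1{2\pi i}\oint e^{zw}B_1(w+\beta)\,dw=e^{-\beta z}\phi_1(z),$$
formula (3) gives
$$\phi_2(z)=ce^{-\beta z}\phi_1(z)=ce^{-i\theta z}\phi_1(z).$$

**Step 6: the coefficients where $\phi_1(\log n)=0$.** So far $b(n)=c\,n^{-i\theta}a(n)$ only where $\phi_1(\log n)\ne0$. Let $V=G-cF_\theta$, with coefficients $k(n)=b(n)-c\,n^{-i\theta}a(n)$. By hypothesis and Step 5, $k(n)\phi_1(\log n)=0$ for all $n$. We want to argue as in Lemma 6, but $V$ need not lie in $\mathcal S^\sharp$; we first find what replaces its functional equation.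

Since $r\equiv c$, $C_1q^{-(s-\beta)}H_G(s-\beta)=cH_F(s)$, that is, $H_G(s)=c_1q^sH_F(s+i\theta)$ with $c_1=c/C_1\neq0$. This holds on a half-plane $\Omega_{T'}$, hence identically. So by (2), for $\sigma<0$,
$$V(s)=H_G(s)\Big[\sum_n\overline{b(n)}\,n^{s-1}-\frac c{c_1}q^{-s}\sum_n\overline{a(n)}\,n^{s+i\theta-1}\Big]=H_G(s)\sum_{\nu\in\Lambda}k^*(\nu)\nu^s,\qquad\Lambda=\mathbb N\cup q^{-1}\mathbb N,$$
absolutely convergent. The function $V$ is holomorphic off $\{1,1-i\theta\}$. For $\sigma>1+\rho$,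
$$\frac1{2\pi i}\oint_{|w|=\rho}V(s-w)B_1(w)\,dw=\sum_nk(n)\phi_1(\log n)n^{-s}=0.$$
If $|s|>\rho+2+|\theta|$ and $|w|=\rho$, then $|s-w|>2+|\theta|>|1-i\theta|$, so the integral is holomorphic on this connected set, and it vanishes there. For $\sigma<-\rho-2-|\theta|$ we insert the series for $V(s-w)$ and integrate termwise:
$$\sum_{\nu\in\Lambda}k^*(\nu)\nu^sW_{H_G,\phi_1}(s,\log\nu)=0.$$
Divide by $H_G(s)$ and apply Lemma 4 on $\Omega_T$ with $S=0$. By (5) for $H_G$ and $e^{\rho|\log\nu|}\le\nu^\rho+\nu^{-\rho}$ we may take $C_\nu\ll|k^*(\nu)|(\nu^\rho+\nu^{-\rho})$. With $\sigma_0=\rho+2+|\theta|$ the sum $\sum C_\nu\nu^{-\sigma_0}$ converges, because $\sum|k^*(\nu)|\nu^{-1}<\infty$ and only finitely many $\nu\in\Lambda$ are less than $1$. So $k^*(\nu)W_{H_G,\phi_1}(s,\log\nu)\equiv0$ on $\Omega_T$ for each $\nu$. As $\phi_1\not\equiv0$, Lemma 5 for $H_G$ gives $k^*(\nu)=0$. Hence $V\equiv0$, that is, $G=cF_\theta$. $\blacksquare$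

## 13. A multiplier of double exponential growth

The growth restriction on $\phi$ in Theorem 1 cannot be relaxed to $\log|\phi(z)|\le Ce^{|z|}+O(1)$. Let $\chi$ be a primitive character mod $N>1$ with Gauss sum $\tau(\bar\chi)$, and
$$\phi(z)=\frac1{\tau(\bar\chi)}\sum_{k=1}^N\bar\chi(k)\exp\!\big(2\pi i\,k\,e^z/N\big).$$
Each exponential has modulus at most $\exp(2\pi|e^z|)\le\exp(2\pi e^{|z|})$, so $\log|\phi(z)|\le2\pi e^{|z|}+O(1)$. At $z=\log n$ we have $e^z=n$, and the Gauss sum identity $\sum_{k=1}^N\bar\chi(k)e^{2\pi ikn/N}=\chi(n)\tau(\bar\chi)$, valid for all $n$ because $\chi$ is primitive, gives $\phi(\log n)=\chi(n)$ for all $n\ge1$. For the nontrivial character mod $4$, for example, $\tau(\bar\chi)=2i$ and $\phi(z)=\frac1{2i}\big(e^{\pi ie^z/2}-e^{3\pi ie^z/2}\big)$, whose values at $\log1,\log2,\log3$ are $1,0,-1$.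

So the coefficients of $L(s,\chi)\in\mathcal S^\sharp$ are those of $\zeta(s)\in\mathcal S^\sharp$ times $\phi(\log n)$. But $L(s,\chi)$ is entire and $\zeta(s+i\theta)$ has a pole, so $L(s,\chi)$ is not of the form $c\,\zeta(s+i\theta)$.
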